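# Atriodic absolute retracts for hereditarily unicoherent continua, and their end points

## 1. Open maps between arcs allow at most two end points

All spaces are metric and all mappings ("maps") are continuous. A *continuum* is a connected compact metric space, and it is *nondegenerate* if it has more than one point. An *arc* is a homeomorphic copy of $[0,1]$. We begin with a class of continua whose end points can be counted by hand.

**Definition (inverse limit).** For continua $X_n$ and maps $f_n\colon X_{n+1}\to X_n$ ($n\ge 1$), the inverse limit $\varprojlim(X_n,f_n)$ is the set of threads $x=(x_1,x_2,\dots)\in\prod X_n$ with $f_n(x_{n+1})=x_n$ for all $n$. Its projections are $\pi_n(x)=x_n$. We write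
$$f_k^m=f_kf_{k+1}\cdots f_{m-1}\colon X_m\to X_k,\qquad f_k^k=\mathrm{id}.$$

We use the following textbook facts. An inverse limit of nonempty continua is a continuum, even if the bonding maps are not surjective. If they are surjective, so are the $\pi_n$. A closed subset $A$ of the limit equals $\varprojlim(\pi_n(A),f_n|)$. Passing to a subsequence of indices (and composing bonding maps) does not change the limit up to homeomorphism. For every $\varepsilon>0$ the fibers of $\pi_n$ have diameter less than $\varepsilon$ once $n$ is large.

**Definition (end point).** A point $p$ of a continuum $X$ is an end point of $X$ if for any two subcontinua $A,B\ni p$ we have $A\subset B$ or $B\subset A$. The set of end points is $E(X)$. It is a topological invariant.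

For example, $E([0,1])=\{0,1\}$: the subcontinua containing $0$ are the intervals $[0,b]$, which are nested, whereas an interior point $x$ lies in the incomparable intervals $[0,x]$ and $[x,1]$. A circle has no end points, because two short arcs leaving a point in opposite directions are incomparable.

**Definition (confluent map).** A surjective map $f\colon X\to Y$ between continua is confluent if for every subcontinuum $Q\subset Y$, every component of $f^{-1}(Q)$ is mapped by $f$ onto $Q$.

The tent map $g(x)=2x$ for $x\le\frac12$, $g(x)=2-2x$ for $x\ge \frac12$, is confluent: $g^{-1}([c,d])=[\frac c2,\frac d2]\cup[1-\frac d2,1-\frac c2]$, and each piece is mapped onto $[c,d]$. The piecewise linear map $h\colon[0,3]\to[0,2]$ with values $0,2,1,2$ at $0,1,2,3$ is not confluent: $h^{-1}([0,1])=[0,\frac12]\cup\{2\}$, and the component $\{2\}$ is mapped onto $\{1\}$ only.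

**Definition (Knaster type continuum).** A Knaster type continuum is a continuum homeomorphic to an inverse limit of arcs whose bonding maps are confluent surjections. Requiring the bonding surjections to be open instead of confluent gives the same class of inverse limits (although a confluent surjection between arcs need not be open); we take this as given.

Here are two tests for end points of inverse limits of arcs. Both will be used again.

**Lemma 1.** Let $X=\varprojlim(J_n,f_n)$ with arcs $J_n$ and $x\in X$.

(a) If for any two subcontinua $A,B\ni x$ and every $n$ the sets $\pi_n(A),\pi_n(B)$ are comparable by inclusion, then $x\in E(X)$.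

(b) If for some $n$ there are open intervals $U_k\ni x_k$ in the interior of $J_k$ $(k\ge n)$ such that $f_k$ maps $U_{k+1}$ homeomorphically onto $U_k$ for all $k\ge n$, then $x\notin E(X)$.

*Proof.* (a) After interchanging $A$ and $B$ if necessary, $\pi_n(A)\subset\pi_n(B)$ for infinitely many $n$. Applying bonding maps, we get this for all $n$. Hence $A=\varprojlim\pi_n(A)\subset\varprojlim\pi_n(B)=B$.

(b) Choose an arc $D_n\subset U_n$ with $x_n$ in its interior and put $D_{k+1}=(f_k|_{U_{k+1}})^{-1}(D_k)$. The limit $\varprojlim_{k\ge n}D_k$ has homeomorphisms as bonding maps, so it is a copy of $D_n$, that is, an arc in $X$ with $x$ in its interior. Its two subarcs that meet only in $x$ are incomparable subcontinua containing $x$. $\square$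

**Proposition 2.** A Knaster type continuum has at most two end points.

*Proof.* Write $K=\varprojlim([0,1],g_n)$ with open surjections $g_n$.

**Step 1: the shape of an open map.** We show that an open surjection $g\colon[0,1]\to[0,1]$ consists of full laps. At a local maximum $c\in(0,1)$ of $g$, a small neighborhood of $c$ has an image that is open in $[0,1]$ and has $g(c)$ as its largest element, so $g(c)=1$. Likewise a local minimum in $(0,1)$ has value $0$. Let $W$ be a component of $g^{-1}((0,1))$; it is an interval, open in $[0,1]$. On the open interval $W\cap(0,1)$ the map $g$ has no local extremum. It is therefore injective there: if $g(s)=g(t)$ with $s<t$, then $g|_{[s,t]}$ would attain its maximum or its minimum at an interior point. So $g$ is strictly monotone on $W\cap(0,1)$ and, by continuity, on $W$. If $W$ contained $0$ or $1$, then $g(W)$ would have a largest or a smallest element. But $g(W)$ is open in $[0,1]$ and contained in $(0,1)$, so it has neither. Hence $W=(\alpha,\beta)\subset(0,1)$. Since $W$ is a component, $g(\alpha),g(\beta)\in\{0,1\}$. By strict monotonicity these values differ, and $g$ maps $W$ homeomorphically onto $(0,1)$.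 Since no $W$ contains $0$ or $1$, we also have $g(\{0,1\})\subset\{0,1\}$.

**Step 2: a thread that leaves $\{0,1\}$ is not an end point.** Let $x\in K$ with $x_n\in(0,1)$ for some $n$. Since $g_k(\{0,1\})\subset\{0,1\}$, we have $x_k\in(0,1)$ for all $k\ge n$. Put $U_n=(0,1)$ and $U_{k+1}=(g_k|_W)^{-1}(U_k)$, where $W$ is the component of $g_k^{-1}((0,1))$ that contains $x_{k+1}$. By Step 1 and Lemma 1(b), $x\notin E(K)$.

**Step 3: counting.** So $E(K)\subset\varprojlim(\{0,1\},g_n|)$. This set has at most two points, because three distinct threads would have three distinct coordinates at some level. $\square$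

For the tent map at every level, the only thread in $\{0,1\}$ is $(0,0,\dots)$. It is an end point by Lemma 1(a): if $A$ contains it, $\pi_n(A)=[0,a_n]$, and such intervals are comparable. So this continuum has exactly one end point. The arc (all $g_n=\mathrm{id}$) has two.

The proof rests on the fact that every lap of an open map covers the whole target arc. What changes if laps may stop early, at a turning point in the middle of the target? More end points become possible, as Section 3 will show. What is at risk is a property that all Knaster type continua have, and we describe it now.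

## 2. Absolute retracts for hereditarily unicoherent continua

**Definition ($\mathcal{HU}$).** A continuum is hereditarily unicoherent if the intersection of any two of its subcontinua is connected (possibly empty). $\mathcal{HU}$ is the class of these continua.

An arc is in $\mathcal{HU}$, and so is every tree, since the intersection of two subtrees is a subtree or empty. A circle is not: two half-circles meet in two points. A subcontinuum of a member of $\mathcal{HU}$ is in $\mathcal{HU}$.

**Definition ($\mathcal{AR}(\mathcal{HU})$).** A continuum $X\in\mathcal{HU}$ is an absolute retract for hereditarily unicoherent continua, $X\in\mathcal{AR}(\mathcal{HU})$, if, whenever $X$ is embedded in a continuum $Y\in\mathcal{HU}$, $X$ is a retract of $Y$.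

For example, an arc is in $\mathcal{AR}(\mathcal{HU})$, since by Tietze's theorem it is a retract of every metric space that contains it as a closed subset.

**Definition (atriodic, arc-like).** A simple triod is a union of three arcs having exactly one common point, which is an end point of each of them (so they meet pairwise only there). A continuum is atriodic if it contains no simple triod. A continuum $X$ is arc-like if for every $\varepsilon>0$ there is a surjective map of $X$ onto an arc whose point preimages all have diameter less than $\varepsilon$.

The letter T is a simple triod. An inverse limit of arcs with surjective bonding maps is arc-like, because the projections $\pi_n$ have small fibers for large $n$.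

The following results are quoted and may be used.

- (F1) Any inverse limit of trees with confluent surjective bonding maps belongs to $\mathcal{AR}(\mathcal{HU})$. In particular, every Knaster type continuum does.
- (F2) Every atriodic member of $\mathcal{AR}(\mathcal{HU})$ has only arcs as its proper nondegenerate subcontinua.
- (F3) Every atriodic member of $\mathcal{AR}(\mathcal{HU})$ is arc-like.

The paper "Generalized $\varepsilon$-push property for certain atriodic continua" (http://web.mst.edu/~wjcharat/JJC/publications/p239.pdf) poses this question: is every nondegenerate atriodic member of $\mathcal{AR}(\mathcal{HU})$ a Knaster type continuum? In other words, if a continuum contains no T and is a retract of every hereditarily unicoherent continuum around it, must it come from confluent maps of arcs? The answer is no.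

**Theorem 3.** For every nonempty compact zero-dimensional metric space $Z$ there is an arc-like (hence atriodic) $X_Z\in\mathcal{AR}(\mathcal{HU})$ with $E(X_Z)\cong Z$. If $|Z|\ge3$, then $X_Z$ is not a Knaster type continuum.

An explicit counterexample is $X=\varprojlim([0,5],f)$, where $f$ is piecewise linear with values
$$0,\,5,\,0,\,5,\,2,\,5,\,0,\,5,\,4,\,5,\,0\qquad\text{at}\qquad 0,\tfrac12,1,\tfrac32,2,\tfrac52,3,\tfrac72,4,\tfrac92,5. \tag{1}$$
It has exactly three end points. The end point sets of Theorem 3 are the only possible ones:

**Theorem 4.** If $X$ is a nondegenerate atriodic member of $\mathcal{AR}(\mathcal{HU})$, then $E(X)$ is nonempty, compact and zero-dimensional. So the spaces occurring as end point sets of such continua are exactly the nonempty compact zero-dimensional metric spaces, whereas Knaster type continua realize only spaces with at most two points.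

## 3. A map with three low turning points, and sections that exist one level later

Let $f$ be the map (1) and $X=\varprojlim([0,5],f)$. Observe that $0,2,4$ are fixed points of $f$ and that $f$ has a local minimum at each of them; for instance $f(2\pm t)=2+6t$ for $0\le t\le\frac12$.

The thread $x=(2,2,2,\dots)$ is an end point. Indeed, let $A\ni x$ be a subcontinuum and $A_n=\pi_n(A)$. If $A_{n+1}\subset[\frac32,\frac52]$, then $A_n=f(A_{n+1})=[2,y]$ for some $y$. Otherwise the interval $A_{n+1}$ contains $2$ and one of $\frac32,\frac52$, so $5\in A_n$ and $A_n=[u,5]$ with $u\le2$. Two intervals of the forms $[2,y]$ and $[u,5]$ with $u\le 2$ are always comparable, so Lemma 1(a) applies. The same argument works for $(0,0,\dots)$ and $(4,4,\dots)$. So $X$ has at least three end points, and by Proposition 2 it is not a Knaster type continuum. It is also arc-like. Everything now depends on whether $X\in\mathcal{AR}(\mathcal{HU})$.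

The first thing to try is (F1), and it fails because $f$ is not confluent. The component of $f^{-1}([0,3])$ that contains $2$ is $[2-\frac16,2+\frac16]$, and it is mapped onto $[2,3]$ only.

The second thing to try is to isolate what makes the tent map work. For an open surjection of arcs every lap is full, so through each point $q$ there is a section: a map $\lambda$ with $\lambda(g(q))=q$ and $g\lambda=\mathrm{id}$. Such sections let one lift maps from level $k$ to level $k+1$ through a prescribed point, which is what one needs in order to build a retraction level by level. For $f$ this fails at $q=2$, even approximately. Suppose $\lambda\colon[0,5]\to[0,5]$ satisfies $\lambda(2)=2$ and $|f\lambda(t)-t|<1$ for all $t$. Then $f\lambda(0)<1$, so $\lambda(0)\notin[\frac32,\frac52]$, since $f\ge2$ there. As $\lambda(2)=2$, there is $t\in[0,2]$ with $\lambda(t)\in\{\frac32,\frac52\}$. Then $f\lambda(t)=5$ while $t\le2$, a contradiction.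

The way out is to stop asking that $f\lambda$ be near the identity, and to ask only that it look like the identity after one more application of $f$:
$$\lambda(f(q))=q,\qquad f\,f\,\lambda=f .$$
This can be done exactly at $q=2$. There is a retraction $\rho\colon[0,5]\to[2,5]$ with $f\rho=f$, namely
$$\rho(x)=x\ (x\ge2),\qquad \rho(x)=4-x\ (\tfrac32\le x\le 2),\qquad \rho(x)=3-\tfrac1{10}f(x)\ (x\le\tfrac32).$$
The second formula uses the symmetry $f(2-t)=f(2+t)$. The third uses the full lap $[\frac52,3]$, on which $f(y)=30-10y$, so that $f(3-\frac1{10}f(x))=f(x)$. At $x=\frac32$ both formulas give $\frac52$. If $\Lambda=[2,\frac52]$, then $f$ maps $\Lambda$ homeomorphically onto $[2,5]$, and $\lambda=(f|_\Lambda)^{-1}\rho$ satisfies $\lambda(2)=2$ and $ff\lambda=f\rho=f$.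

This suggests the following condition. From here on, trees are nondegenerate, and $d$ denotes fixed metrics.

**Condition $(*)$** for an inverse sequence of trees $(T_n,f_n)$: for every $l$ and $\varepsilon>0$ there is $k\ge l$ such that for all $m\ge k$ and $q\in T_m$ there is a map $\lambda\colon T_k\to T_m$ with
$$\lambda(f_k^m(q))=q,\qquad d\big(f_l^m\lambda(t),f_l^k(t)\big)<\varepsilon\quad(t\in T_k).\tag{2}$$

If $k$ works, so does every $k'>k$: for $m\ge k'$ use $\lambda\circ f_k^{k'}$. Indeed it sends $f_{k'}^m(q)$ to $\lambda(f_k^m(q))=q$, and $f_l^m\lambda f_k^{k'}$ is $\varepsilon$-close to $f_l^kf_k^{k'}=f_l^{k'}$.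

**Definition (f.p.i.).** A map $f\colon T\to S$ of trees is f.p.i. (finitely piecewise injective) if there is a finite $Q\subset T$, containing all branch points and end points of $T$, such that $f$ is injective on the closure of each component of $T\setminus Q$.

The map (1) is f.p.i. with $Q$ the multiples of $\frac12$. A map that is constant on some arc is not f.p.i. For an f.p.i. map, point inverses are finite, since each of the finitely many closures contributes at most one point, and $Q$ may be enlarged to any larger finite set. Compositions $gf$ of f.p.i. maps are f.p.i.: use $Q_f\cup f^{-1}(Q_g)$, which is finite. The closure of a component of its complement lies in the closure of a component of $T\setminus Q_f$, and its $f$-image lies in the closure of a component of $S\setminus Q_g$.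

**Theorem 5.** Let $X=\varprojlim(T_n,f_n)$, with $T_n$ trees and $f_n$ surjective. If $X\in\mathcal{AR}(\mathcal{HU})$, then $(*)$ holds. Conversely, if the $f_n$ are f.p.i. and $(*)$ holds, then $X\in\mathcal{AR}(\mathcal{HU})$.

Section 4 proves the sufficiency. Section 5 builds $X_Z$ and proves Theorem 3. Section 6 proves the necessity, and Section 7 proves Theorem 4.

## 4. Enlarging a system of trees until it is confluent

The plan for sufficiency is to place $X$ inside the limit $Y$ of a larger system of trees with confluent bonding maps, so that $Y\in\mathcal{AR}(\mathcal{HU})$ by (F1), and then to use $(*)$ to retract $Y$ onto $X$. This needs three lemmas.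

**Lemma 6.** Inverse limits of trees are in $\mathcal{HU}$.

*Proof.* Let $K,L$ be subcontinua of the limit. Each $\pi_n(K)\cap\pi_n(L)$ is an intersection of two subtrees (possibly points), hence a continuum or empty. A thread lies in both $K=\varprojlim\pi_n(K)$ and $L=\varprojlim\pi_n(L)$ if and only if each coordinate lies in $\pi_n(K)\cap\pi_n(L)$. So $K\cap L=\varprojlim(\pi_n(K)\cap\pi_n(L))$, which is a continuum or empty. $\square$

Two textbook facts are needed next. Boundary bumping: if $F$ is a nonempty proper closed subset of a continuum $K$, every component of $F$ meets $\overline{K\setminus F}$. Also, every sequence of subcontinua of a compact space has a subsequence that converges (in the Hausdorff sense) to a continuum.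

**Lemma 7.** A retract of a member of $\mathcal{AR}(\mathcal{HU})$ is in $\mathcal{AR}(\mathcal{HU})$.

*Proof.* Let $Y\in\mathcal{AR}(\mathcal{HU})$, let $\rho\colon Y\to X$ be a retraction, and let $X\subset Z\in\mathcal{HU}$. Note that $X\in\mathcal{HU}$ as a subcontinuum of $Y$. Let $W=Y\cup Z$ be the union glued along $X$, so $Y\cap Z=X$; it is a continuum. If $W\in\mathcal{HU}$, then there is a retraction $r\colon W\to Y$, and $\rho r|_Z$ is a retraction of $Z$ onto $X$, as required. So we must prove $W\in\mathcal{HU}$. Let $K$ be a subcontinuum of $W$.

**Step 1: continua missing $X$.** If $K\cap X=\emptyset$, then $K$ is the disjoint union of the closed sets $K\cap Y$ and $K\cap Z$, so $K\subset Y\setminus X$ or $K\subset Z\setminus X$.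

**Step 2: pieces of $K$ reach $X$.** Let $K\cap X\ne\emptyset$. We show that each component $C$ of $K\cap Y$ meets $X$. If $K\subset Y$, then $C=K$ meets $X$. Otherwise, by boundary bumping, $C$ meets $\overline{K\setminus Y}\subset Z$, so it meets $Y\cap Z=X$. Moreover $C\cap X$ is connected, since $Y\in\mathcal{HU}$. The same holds for $Z$ in place of $Y$.

**Step 3: the trace of $K$ on $X$ is connected.** Let $K\cap X\ne\emptyset$ and suppose $K\cap X=A\sqcup B$ with $A,B$ closed and nonempty. By Step 2, each component of $K\cap Y$ has a nonempty connected trace on $X$, which lies in $A$ or in $B$. Let $U_A$ and $U_B$ be the unions of the components of $K\cap Y$ that meet $A$ and $B$, respectively; define $V_A,V_B$ likewise for $K\cap Z$. Then $U_A\cap U_B=\emptyset=V_A\cap V_B$, and $U_A\cap X\subset A$, $V_B\cap X\subset B$, and so on. Since $U_A\cap V_B\subset Y\cap Z=X$, we get $U_A\cap V_B\subset A\cap B=\emptyset$, and similarly $U_B\cap V_A=\emptyset$. The set $U_A$ is closed: if $y_i\in C_i$, $y_i\to y$, with components $C_i$ meeting $A$, a subsequence of $(C_i)$ converges to a continuum in $K\cap Y$ that contains $y$ and meets $A$, so $y\in U_A$.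 The same holds for $U_B,V_A,V_B$. Hence $K=(U_A\cup V_A)\sqcup(U_B\cup V_B)$ is a separation of $K$, a contradiction.

**Step 4: $K\cap Y$ and $K\cap Z$ are connected if $K\cap X\ne\emptyset$.** Each component of $K\cap Y$ meets the connected set $K\cap X\subset K\cap Y$, so there is only one component. The same holds for $Z$.

**Step 5: intersections.** Let $K,L$ be subcontinua of $W$. First suppose $K\cap X=\emptyset$, say $K\subset Y$. Then $K\cap L=K\cap(L\cap Y)$, and $L\cap Y$ is connected or empty (Step 4 if $L$ meets $X$, Step 1 if not), so $K\cap L$ is connected because $Y\in\mathcal{HU}$. The cases $K\subset Z$ and $L\cap X=\emptyset$ are the same. Now let both meet $X$. By Step 4, $K\cap L\cap Y$ and $K\cap L\cap Z$ are connected as intersections of subcontinua of $Y$ and of $Z$. If $K\cap L\cap X\ne\emptyset$, these two sets share a point and their union $K\cap L$ is connected. Finally let $K\cap L\cap X=\emptyset$, and suppose $K\cap L\cap Y\ne\emptyset$. Then $(K\cap Y)\cup X$ and $L\cap Y$ are subcontinua of $Y$ that meet in the disjoint union of the nonempty closed sets $K\cap L\cap Y$ and $L\cap X$, contradicting $Y\in\mathcal{HU}$. The same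 holds for $Z$, so in this case $K\cap L=\emptyset$. $\square$

The next lemma repairs non-confluence. A lift of an arc fails to continue only when it runs into a turning point or an end point $q$ of the domain. So we attach, at each such $q$, a full copy of the target in which the lift can go on. For example, for the inclusion $f\colon[0,1]\to[0,1]\subset[0,2]=S'$ we may take $Q=\{0,1\}$: the copy of $[0,2]$ at $0$ is attached by its point $0$, the copy at $1$ by its midpoint.

**Lemma 8.** Let $f\colon T\to S$ be an f.p.i. map of trees and let $S'\supset S$ be a tree. Then there is a finite $Q\subset T$ such that the following holds. Let $T'$ be the tree obtained from $T$ by attaching, for each $q\in Q$, a copy $S'_q$ of $S'$ with its point $f(q)$ identified with $q$. Then $F\colon T'\to S'$, given by $f$ on $T$ and by the canonical homeomorphism on each $S'_q$, is a confluent surjection.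

*Proof.* **Step 1: the choice of $Q$.** Take a finite $Q$ as in the definition of f.p.i., containing also the (finite) set of preimages of branch points of $S'$. It is nonempty, since $T$ has end points. So $F$ is a well defined continuous surjection. Let $W$ be a component of $T\setminus Q$. Since $Q$ contains all branch points and end points of $T$, $\overline W$ is an arc with both end points in $Q$ and interior $W$, and $f|_{\overline W}$ is injective. So $f(W)$ is an arc without its end points, containing no branch point of $S'$. Each of its points is interior to an arc and is not a branch point, so it has order 2 in $S'$ and has a neighborhood in $S'$ that is an open arc. A small open subarc of $f(W)$ around the point, lying in that neighborhood, is open in it. Hence $f(W)$ is open in $S'$.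

**Step 2: lifting arcs.** We claim: for $x\in T'$ and an arc $\alpha=[F(x),t]\subset S'$ (or $t=F(x)$, $\alpha=\{t\}$) there is a connected $C\ni x$ with $t\in F(C)\subset\alpha$. If $x\in S'_q$ for some $q$, take the copy of $\alpha$ in $S'_q$. Otherwise $x$ lies in some component $W$ of $T\setminus Q$. If $\alpha\subset f(W)$, lift $\alpha$ by $(f|_W)^{-1}$. If not, let $u$ be the first point of $\alpha$, starting from $F(x)$, outside the open set $f(W)$. Then $u\in \overline{f(W)}\setminus f(W)=f(\overline W)\setminus f(W)$, so $u=f(q_0)$ for an end point $q_0\in Q$ of $\overline W$. Since $f|_{\overline W}$ is injective, $[F(x),u]$ lifts to the arc $[x,q_0]\subset\overline W$. Let $C$ be its union with the copy of $[u,t]$ in $S'_{q_0}$, which contains $q_0$. Then $F(C)=[F(x),u]\cup[u,t]=\alpha$.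

**Step 3: confluence.** Let $R\subset S'$ be a subcontinuum, $C_0$ a component of $F^{-1}(R)$, $x\in C_0$ and $t\in R$. The arc $[F(x),t]$ lies in $R$, because $S'$ is a tree. The set $C$ from Step 2 is connected, contains $x$ and lies in $F^{-1}(R)$, so $C\subset C_0$ and $t\in F(C_0)$. $\square$

**Proposition 9.** Let $X=\varprojlim(T_n,f_n)$ with trees $T_n$ and f.p.i. surjections $f_n$ satisfying $(*)$. Then $X\in\mathcal{AR}(\mathcal{HU})$.

*Proof.* **Step 1: speeding up the sequence.** We choose indices so that the error in $(*)$ becomes summable. We pick $n_1<n_2<\cdots$ and write $S_i=T_{n_i}$, $h_i=f_{n_i}^{n_{i+1}}\colon S_{i+1}\to S_i$, and $h_j^i\colon S_i\to S_j$ for the compositions. Let $n_1=1$. Given $n_{i-1}$ with $i\ge2$, choose $\varepsilon_i>0$ such that points of $S_{i-1}$ at distance less than $\varepsilon_i$ have images under $h_j^{i-1}$ at distance less than $2^{-i}$ for every $j\le i-1$. Let $n_i>n_{i-1}$ be an index $k$ given by $(*)$ for $l=n_{i-1}$ and $\varepsilon=\varepsilon_i$; it may be taken larger than $n_{i-1}$, as noted after (2). Applying (2) with $m=n_{i+1}$, for every $i\ge2$ and $q\in S_{i+1}$ we get a map $\lambda_q\colon S_i\to S_{i+1}$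 with
$$\lambda_q(h_i(q))=q,\qquad d(h_{i-1}h_i\lambda_q,\,h_{i-1})<\varepsilon_i.\tag{3}$$

**Step 2: the enlarged system and level-wise retractions.** We construct trees $T_i'\supset S_i$, confluent surjections $F_i\colon T'_{i+1}\to T'_i$ that extend $h_i$, and retractions $g_i\colon T'_i\to S_i$ for $i\ge2$. Start with $T_2'=S_2$ and $g_2=\mathrm{id}$. Given $T'_i$ and $g_i$, apply Lemma 8 to the f.p.i. map $h_i\colon S_{i+1}\to S_i\subset T'_i$; this gives $T'_{i+1}\supset S_{i+1}$ and $F_i$. Let $g_{i+1}$ be the identity on $S_{i+1}$, and let $g_{i+1}=\lambda_qg_iF_i$ on the copy of $T'_i$ attached at $q$. At $q$ itself, $\lambda_qg_iF_i(q)=\lambda_qg_ih_i(q)=\lambda_q(h_i(q))=q$, so $g_{i+1}$ is well defined and continuous. This is where the first condition in (3) is used.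

**Step 3: the retractions almost commute with the bonding maps.** On $S_{i+1}$ we have $h_{i-1}h_ig_{i+1}=h_{i-1}h_i=h_{i-1}g_iF_i$. On a copy attached at $q$, the map $h_{i-1}h_ig_{i+1}=(h_{i-1}h_i\lambda_q)(g_iF_i)$ is $\varepsilon_i$-close to $h_{i-1}(g_iF_i)$ by (3). Applying $h_j^{i-1}$ and using the choice of $\varepsilon_i$,
$$d\big(h_j^{i+1}g_{i+1},\,h_j^ig_iF_i\big)<2^{-i}\qquad(j\le i-1).\tag{4}$$

**Step 4: the retraction in the limit.** Let $Y=\varprojlim(T'_i,F_i)_{i\ge2}$ with projections $p_i$. By (F1), $Y\in\mathcal{AR}(\mathcal{HU})$. Since $F_i|_{S_{i+1}}=h_i$, $Y$ contains $X'=\varprojlim(S_i,h_i)_{i\ge2}\cong X$. Composing (4) with $p_{i+1}$ and using $F_ip_{i+1}=p_i$, we see that the maps $h_j^{i+1}g_{i+1}p_{i+1}$ and $h_j^ig_ip_i$ are $2^{-i}$-close. So $h_j^ig_ip_i\colon Y\to S_j$ converge uniformly, as $i\to\infty$, to a map $r_j$. By continuity of $h_j$, $h_jr_{j+1}=r_j$, so $r=(r_j)_{j\ge2}$ is a map of $Y$ into $X'$. On $X'$ we have $p_i\in S_i$, so $g_ip_i=p_i$ and $r_j=\lim_i h_j^ip_i=p_j$. Thus $r$ is a retraction of $Y$ onto $X'$, and Lemma 7 gives $X\in\mathcal{AR}(\mathcal{HU})$. $\square$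

## 5. Arc-like absolute retracts with a prescribed set of end points

Let $Z$ be a nonempty compact zero-dimensional metric space. It has the form $Z\cong\varprojlim(Z_n,\psi_n)$ with finite sets $Z_n=\{0,\dots,z_n-1\}$ and surjections $\psi_n\colon Z_{n+1}\to Z_n$ (textbook). The idea is to place $Z_n$ on the even integers of an interval, to let the bonding map have a local minimum at each even integer with value prescribed by $\psi_n$, and to use the odd integers for full laps, which serve to fold everything else.

**The construction.** Put $N_n=2z_n-1$, $I_n=[0,N_n]$, $P_n=\{0,1,\dots,N_n\}$. Let $f_n\colon I_{n+1}\to I_n$ be linear between consecutive multiples of $\frac12$, with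
$$f_n(j)=\varphi_n(j):=\begin{cases}2\psi_n(j/2),& j\text{ even}\\0,&j\text{ odd}\end{cases}\quad(j\in P_{n+1}),\qquad f_n(j+\tfrac12)=N_n\quad(0\le j<N_{n+1}).$$
All values $\varphi_n(j)$ are even, and $N_n$ is odd, so $\varphi_n(j)\le N_n-1<N_n$. The *laps* $[j,j+\frac12]$ and $[j-\frac12,j]$ (those contained in $I_{n+1}$) are mapped homeomorphically onto $[\varphi_n(j),N_n]$:
$$f_n(j\pm t)=\varphi_n(j)+2t\,(N_n-\varphi_n(j))\qquad(0\le t\le\tfrac12).\tag{5}$$
Laps at odd $j$ are mapped onto all of $I_n$; since $1\in P_{n+1}$, $f_n$ is surjective. It is f.p.i. with $Q$ the multiples of $\frac12$. Let $X_Z=\varprojlim(I_n,f_n)$.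

If $Z$ is one point and all $z_n=1$, every $f_n$ is the tent map. If $Z_n=\{0,1,2\}$ and $\psi_n=\mathrm{id}$, every $f_n$ is the map (1).

**Proposition 10.** $X_Z\in\mathcal{AR}(\mathcal{HU})$.

*Proof.* By Proposition 9 it suffices to verify $(*)$. We do this without any error, with $k=l+1$.

**Step 1: folding onto $[a,N_{n+1}]$ unseen by $f_n$.** We show that for $n\ge1$ and even $a\in P_{n+1}$ there is a retraction $\rho\colon I_{n+1}\to[a,N_{n+1}]$ with $f_n\rho=f_n$. If $a=0$, take $\rho=\mathrm{id}$. Let $a>0$. Since $N_{n+1}$ is odd, $a+1\in P_{n+1}$, and it is odd, so $f_n$ maps $[a+\frac12,a+1]$ homeomorphically onto $I_n$. Put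
$$\rho(x)=\begin{cases}x,&x\ge a\\2a-x,&a-\frac12\le x\le a\\(f_n|_{[a+\frac12,a+1]})^{-1}(f_n(x)),&0\le x\le a-\frac12.\end{cases}$$
At $x=a$ the first two formulas agree. At $x=a-\frac12$ the second gives $a+\frac12$, and so does the third, because $f_n(a-\frac12)=N_n=f_n(a+\frac12)$. So $\rho$ is continuous, its values lie in $[a,N_{n+1}]$, and it is the identity there. By (5), $f_n(2a-x)=f_n(x)$ for $|x-a|\le\frac12$; hence $f_n\rho=f_n$.

**Step 2: sections one level later.** We show that for every $n\ge1$ and $q\in I_{n+2}$ there is $\lambda_q\colon I_{n+1}\to I_{n+2}$ with $\lambda_q(f_{n+1}(q))=q$ and $f_nf_{n+1}\lambda_q=f_n$. Let $\Lambda\ni q$ be a lap of $f_{n+1}$. It is mapped homeomorphically onto $[a,N_{n+1}]$ with $a$ even. With $\rho$ from Step 1 put $\lambda_q=(f_{n+1}|_\Lambda)^{-1}\rho$. Since $f_{n+1}(q)\in[a,N_{n+1}]$ is fixed by $\rho$, we get $\lambda_q(f_{n+1}(q))=q$. Also $f_nf_{n+1}\lambda_q=f_n\rho=f_n$.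

**Step 3: composing.** Now we pass from one level to arbitrarily many. Let $l\ge1$, $k=l+1$, $m\ge k$, $q\in I_m$, and $q_j=f_j^m(q)$. For $k\le j<m$ let $\lambda_j\colon I_j\to I_{j+1}$ be the map from Step 2 (with $n=j-1$) for the point $q_{j+1}$; so $\lambda_j(q_j)=q_{j+1}$ and $f_{j-1}f_j\lambda_j=f_{j-1}$. Put $\lambda=\lambda_{m-1}\cdots\lambda_k$ ($\lambda=\mathrm{id}$ if $m=k$). Then $\lambda(f_k^m(q))=\lambda(q_k)=q$. Since $j-1\ge l$,
$$f_l^{j+1}\lambda_j=f_l^{j-1}f_{j-1}f_j\lambda_j=f_l^{j-1}f_{j-1}=f_l^j\qquad(k\le j<m),$$
and applying this for $j=m-1,m-2,\dots,k$ gives $f_l^m\lambda=f_l^k$. So (2) holds for every $\varepsilon>0$. $\square$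

**Lemma 11.** An arc-like continuum is atriodic. In particular $X_Z$, which is a nondegenerate inverse limit of arcs with surjective bonding maps, is arc-like and atriodic.

*Proof.* Suppose an arc-like continuum contains a simple triod with center $v$ and legs $L_1,L_2,L_3$, and let $e_i\ne v$ be the other end point of $L_i$. Let $\varepsilon>0$ be smaller than the distance from each $e_i$ to the union of the two other legs. Let $g$ be a map of the continuum onto an arc with fibers of diameter less than $\varepsilon$. The intervals $g(L_i)$ (possibly points) all contain $g(v)$. One of them has the leftmost left end and one has the rightmost right end; the union of these two contains all three. So some $g(L_i)$ lies in the union of the other two. Then $g(e_i)=g(y)$ with $y$ in another leg, so $d(e_i,y)<\varepsilon$, a contradiction. $\square$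

**Proposition 12.** $E(X_Z)=\varprojlim(P_n,\varphi_n)\cong Z$.

*Proof.* Note that $f_n|_{P_{n+1}}=\varphi_n$ has values in $P_n$.

**Step 1: integer threads are end points.** Let $x_n\in P_n$ for all $n$, let $A\ni x$ be a subcontinuum, $A_n=\pi_n(A)$ and $j=x_{n+1}$. If $A_{n+1}\subset[j-\frac12,j+\frac12]$, then by (5) $A_n=f_n(A_{n+1})=[x_n,y]$ for some $y$. Otherwise the interval $A_{n+1}$ contains $j+\frac12$ or $j-\frac12$, so $N_n\in A_n$ and $A_n=[u,N_n]$ with $u\le x_n$. Any two intervals, each of the form $[x_n,y]$ or $[u,N_n]$ with $u\le x_n$, are comparable. By Lemma 1(a), $x\in E(X_Z)$.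

**Step 2: all other threads are not.** Let $x_n\notin P_n$ for some $n$. Since $f_k(P_{k+1})\subset P_k$, we have $x_k\notin P_k$ for all $k\ge n$. Let $U_n$ be the component of $I_n\setminus P_n$ that contains $x_n$; it is an open interval without integers. Suppose $U_k\ni x_k$ is such an open interval ($k\ge n$). The point $x_{k+1}$ is not an integer. Nor is it of the form $j+\frac12$, since then $x_k=N_k\in P_k$. So $x_{k+1}$ is interior to a lap $\Lambda$, which is mapped homeomorphically onto an interval with integer end points. This interval contains $x_k$, and $U_k$ contains no integers, so it contains $U_k$ in its interior. Put $U_{k+1}=(f_k|_\Lambda)^{-1}(U_k)$. This is an open interval inside the interior of $\Lambda$, hence without integers; it contains $x_{k+1}$ and is mapped homeomorphically onto $U_k$. By Lemma 1(b), $x\notin E(X_Z)$.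

**Step 3: identifying the limit.** Since all values of $\varphi_n$ are even, every thread of $(P_n,\varphi_n)$ consists of even numbers. On even numbers, $\varphi_n(2i)=2\psi_n(i)$. So halving all coordinates is a homeomorphism of $\varprojlim(P_n,\varphi_n)$ onto $\varprojlim(Z_n,\psi_n)\cong Z$. $\square$

**Proof of Theorem 3.** Proposition 10, Lemma 11 and Proposition 12 give the first statement. If $|Z|\ge3$, then $X_Z$ has at least three end points and is not a Knaster type continuum by Proposition 2. For $Z=\{0,1,2\}$ this is the explicit continuum (1), with exactly three end points. $\square$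

So the question has a negative answer. For every $m\ge3$ there is a counterexample with exactly $m$ end points, and there are counterexamples with a Cantor set of end points. There are uncountably many pairwise non-homeomorphic ones, for example with $Z=\omega^\alpha+1$, $1\le\alpha<\omega_1$: the $\alpha$-th Cantor–Bendixson derivative of $\omega^\alpha+1$ is a single point, so these spaces are pairwise non-homeomorphic.

## 6. Attached copies force approximate sections

We now prove that $(*)$ is necessary. The idea is to attach to $X$ a copy $D_k$ of $T_k$ at a chosen point, for every $k$, so that the copies accumulate only on $X$. A retraction onto $X$ must then almost respect coordinates on $D_k$ for large $k$, and this yields approximate sections. First we need to know that such attachments stay in $\mathcal{HU}$. The family below may be finite or countable; the limit condition is empty if it is finite.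

**Lemma 13.** Let $Y=X\cup\bigcup_iD_i$ be compact metric, where $X,D_i\in\mathcal{HU}$, $D_i\cap X=\{x_i\}$, $D_i\cap D_j\subset X$ for $i\ne j$, and every limit of points $y_k\in D_{i_k}$ with $i_k\to\infty$ lies in $X$. Then $Y\in\mathcal{HU}$.

*Proof.* $Y$ is a continuum, since each $D_i$ is connected and meets $X$. The set $X\cup\bigcup_{j\ne i}D_j$ is closed by the limit condition, and its complement is $D_i\setminus\{x_i\}$, since $D_i\cap D_j\subset D_i\cap X=\{x_i\}$. So $D_i\setminus\{x_i\}$ is open in $Y$. Let $K$ be a subcontinuum of $Y$.

**Step 1: how $K$ meets $D_i$.** We show that if $K\cap D_i\ne\emptyset$ and $K\not\subset D_i$, then $x_i\in K$; and that $K\cap D_i$ is always connected or empty. If $x_i\notin K$, then $K\cap D_i=K\cap(D_i\setminus\{x_i\})$ is clopen in $K$, so it is empty or all of $K$. This gives the first statement, and the second when $x_i\notin K$. If $x_i\in K$ and $K\cap D_i=U\sqcup V$ with $U,V$ closed and $x_i\in U$, then $V=\big(K\cap(D_i\setminus\{x_i\})\big)\setminus U$ is open in $K$. So $V$ is clopen in $K$ and misses $x_i$; hence $V=\emptyset$.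

**Step 2: the trace on $X$.** We show that $K\cap X$ is connected if nonempty. If $K\subset D_i$, then $K\cap X=\{x_i\}$. Otherwise suppose $K$ lies in no $D_i$ and $K\cap X=A\sqcup B$ with $A,B$ closed and nonempty. Let $A^*=A\cup\bigcup\{K\cap D_i: x_i\in A\}$ and define $B^*$ likewise. By Step 1, $x_i\in K\cap X$ whenever $K$ meets $D_i$, so $K=A^*\cup B^*$. The union is disjoint: if $x_i\in A$ and $x_j\in B$, then $D_i\cap X=\{x_i\}\subset A$ and $D_j\cap X=\{x_j\}\subset B$, while a point of $D_i\cap D_j\subset X$ would equal both $x_i$ and $x_j$. The set $A^*$ is closed. For points taken from finitely many $D_i$ this is clear. Let $y_k\in K\cap D_{i_k}$ with $x_{i_k}\in A$, $i_k\to\infty$, $y_k\to y$. Some subsequence of the continua $K\cap D_{i_k}$ converges to a continuum, which lies in $K\cap X$ and contains $y$ and a limit of points $x_{i_k}$, which is in $A$. Being connected, it lies in $A$, so $y\in A$. The same holds for $B^*$, and $K=A^*\sqcup B^*$ contradicts connectedness.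

**Step 3: intersections.** Let $K,L$ be subcontinua with $K\cap L\ne\emptyset$. If $K\subset D_i$, then $K\cap L=K\cap(L\cap D_i)$ is connected, because $L\cap D_i$ is a continuum by Step 1 and $D_i\in\mathcal{HU}$; the case $L\subset D_i$ is the same. Otherwise neither lies in any $D_i$. By Step 1 both meet $X$, and $K\cap L\cap X=(K\cap X)\cap(L\cap X)$ is connected by Step 2, because $X\in\mathcal{HU}$. Whenever $K\cap L\cap D_i\ne\emptyset$, Step 1 gives $x_i\in K\cap L$, and $K\cap L\cap D_i=(K\cap D_i)\cap(L\cap D_i)$ is connected and contains $x_i$. So $K\cap L\cap X\neq\emptyset$, and $K\cap L$ is the union of this connected set with connected sets meeting it. $\square$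

**Proof of Theorem 5.** Sufficiency is Proposition 9. For necessity, let $X\in\mathcal{AR}(\mathcal{HU})$ and suppose $(*)$ fails for some $l$ and $\varepsilon$. So for each $k\ge l$ there are $m_k\ge k$ and $q_k\in T_{m_k}$ for which no $\lambda\colon T_k\to T_{m_k}$ satisfies (2).

**Step 1: attaching the copies.** We build $Y\supset X$ in $\mathcal{HU}$ with $Y\setminus X$ made of copies of the $T_k$. Pick $x^k\in X$ with $\pi_{m_k}(x^k)=q_k$ and put $b_k=f_k^{m_k}(q_k)=\pi_k(x^k)$. In $\prod_nT_n\times\prod_{k\ge l}T_k$ identify $x\in X$ with $(x,(b_j)_j)$. For $t\in T_k$ let $y^k(t)=(u,w)$, where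
$$u_n=f_n^k(t)\ (n\le k),\qquad u_n=\pi_n(x^k)\ (n>k),\qquad w_k=t,\qquad w_j=b_j\ (j\ne k).$$
Let $D_k=y^k(T_k)$. It is a copy of $T_k$, since $w_k=t$. Put $Y=X\cup\bigcup_{k\ge l}D_k$.

**Step 2: $Y\in\mathcal{HU}$.** We check the hypotheses of Lemma 13. For $t=b_k$ we have $f_n^k(b_k)=\pi_n(x^k)$, so $y^k(b_k)=x^k$. A point $y^k(t)\in X$ has $w_k=b_k$, so $t=b_k$; thus $D_k\cap X=\{x^k\}$. A point $y^k(t)\in D_j$ with $j\ne k$ also has $w_k=b_k$, so it is $x^k\in X$. A limit of points of $D_{k_i}$, $k_i\to\infty$, has $w=(b_j)_j$, and $f_n(u_{n+1})=u_n$ for every $n$, since this holds on $D_{k_i}$ once $k_i\ge n+1$. So the limit is in $X$. In particular $Y$ is compact. Trees are in $\mathcal{HU}$, and $X\in\mathcal{HU}$ by Lemma 6. So $Y\in\mathcal{HU}$.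

**Step 3: reading sections off a retraction.** Let $r\colon Y\to X$ be a retraction and $\lambda_k=\pi_{m_k}\,r\,y^k\colon T_k\to T_{m_k}$. Then $\lambda_k(f_k^{m_k}(q_k))=\pi_{m_k}r(x^k)=\pi_{m_k}(x^k)=q_k$. The function $(u,w)\mapsto d(u_l,\pi_lr(u,w))$ is continuous on $Y$ and vanishes on $X$. So it is less than $\varepsilon$ on all of $D_k$ for large $k$, since otherwise points of $D_{k_i}$, $k_i\to\infty$, where it is at least $\varepsilon$ would accumulate at a point of $X$. At $y^k(t)$ we have $u_l=f_l^k(t)$ and $\pi_lry^k(t)=f_l^{m_k}\lambda_k(t)$. So $d(f_l^{m_k}\lambda_k(t),f_l^k(t))<\varepsilon$ for all $t\in T_k$, and $\lambda_k$ has the forbidden properties (2), a contradiction. $\square$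

**Remark (scope of the criterion).** Every nondegenerate tree-like continuum, that is, inverse limit of trees, has a representation to which both halves of Theorem 5 apply. First, every map $f\colon T\to S$ of trees can be approximated by f.p.i. maps. Give $S$ an arc-length metric, let $\delta>0$, subdivide $T$ so that the image of each edge has diameter less than $\delta$, choose for the vertices $v$ pairwise distinct points $g(v)$ with $d(g(v),f(v))<\delta$, and map each edge $[v,w]$ homeomorphically onto the arc $[g(v),g(w)]$, which has length less than $3\delta$. The resulting $g$ is f.p.i. and $5\delta$-close to $f$. By M. Brown's approximation theorem (Proc. Amer. Math. Soc. 11 (1960), 478–483), sufficiently close approximations of the bonding maps do not change the limit up to homeomorphism. Finally, replace each tree by the image of the limit; it is a subtree, nondegenerate from some level on, and the bonding maps become surjective. They remain f.p.i. on a subtree $T_0$: use $Q\cap T_0$ together with the branch and end points of $T_0$. An arc-like continuum is an inverse limit of arcs, and the procedure keeps arcs. So by (F3), Theorem 5 and Lemma 11,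 the nondegenerate atriodic members of $\mathcal{AR}(\mathcal{HU})$ are exactly the limits of arcs with f.p.i. surjections satisfying $(*)$.

## 7. End point sets are nonempty, compact and zero-dimensional

The attaching lemma also shows that members of $\mathcal{AR}(\mathcal{HU})$ have the property of Kelley: a continuum through $p$ can be approximated by continua through any points that converge to $p$.

**Lemma 14.** Let $X\in\mathcal{AR}(\mathcal{HU})$, $p\in K\subset X$ with $K$ a continuum, and $x_i\to p$ in $X$. Then there are continua $K_i\ni x_i$ in $X$ with $K_i\to K$ (in the Hausdorff sense).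

*Proof.* Regard $X$ as a subset of a Banach space $V$. In $V\times\prod_iK$ identify $x\in X$ with $(x,(p,p,\dots))$. Let
$$D_i=\{(z+x_i-p,\,w^i(z)):z\in K\},$$
where $w^i(z)$ has $i$-th coordinate $z$ and all others $p$. Then $D_i\cong K\in\mathcal{HU}$. A point of $D_i$ that lies in $X$, or in some $D_j$ with $j\ne i$, has $i$-th coordinate $p$, so $z=p$ and the point is $x_i$. Thus $D_i\cap X=\{x_i\}$ and $D_i\cap D_j\subset X$. Since $x_i-p\to0$ and $w^i(z)\to(p,p,\dots)$ uniformly in $z$, we have $D_i\to K$. In particular limits of points from $D_{i_k}$, $i_k\to\infty$, lie in $K\subset X$, and $Y=X\cup\bigcup D_i$ is compact. By Lemma 13, $Y\in\mathcal{HU}$. Let $r\colon Y\to X$ be a retraction and $K_i=r(D_i)$. Then $x_i=r(x_i)\in K_i$, and $K_i\to r(K)=K$ by uniform continuity. $\square$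

**Lemma 15.** Let $X$ be a nondegenerate atriodic member of $\mathcal{AR}(\mathcal{HU})$ that is not an arc.

(a) The union of two intersecting proper subcontinua of $X$ is proper, hence an arc or a point.

(b) $x\notin E(X)$ if and only if $x$ is interior to an arc in $X$.

*Proof.* (a) Suppose $X=A\cup B$ with $A,B$ proper subcontinua. Neither is a point: if $A$ were a point, then $B\supset X\setminus A$, which is dense, so $B=X$. By (F2), $A$ and $B$ are arcs. The set $J=A\cap B$ is nonempty, since $X$ is connected, and connected, since $X\in\mathcal{HU}$; also $J\ne A,B$. So $J$ is a point or a subarc of both $A$ and $B$; let $c,d$ be its ends ($c=d$ if $J$ is a point).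

If $J$ contains no end point of $A$, then every point of $J$ is interior to $A$. As $J\ne B$, the arc $B$ continues beyond $J$ at $c$ or $d$, say at $d$: there is an arc $[d,b]\subset B$ with $[d,b]\cap J=\{d\}$, hence $[d,b]\cap A=\{d\}$. With the two subarcs of $A$ from $d$ to the end points of $A$ it forms a simple triod, a contradiction. The case where $J$ contains no end point of $B$ is the same. In the remaining case, $A_0=\overline{A\setminus J}$ and $B_0=\overline{B\setminus J}$ are arcs, each having one end of $J$ as an end point and meeting $J$ only there, and $A_0\cap B_0\subset J$. If $J$ is nondegenerate and both meet $J$ in the same end, then $A_0,B_0,J$ form a simple triod, a contradiction. Otherwise $X=A_0\cup J\cup B_0$ is an arc, again a contradiction. So the union of two intersecting proper subcontinua is a proper subcontinuum, and (F2) applies to it.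

(b) If $x$ is interior to an arc, its two subarcs at $x$ are incomparable. Conversely, let $A,B\ni x$ be incomparable. Both are proper, so by (a) $A\cup B$ is an arc. The point $x$ is not an end point of this arc, because subcontinua of an arc that contain one of its end points are comparable. $\square$

The next lemma says that near a point interior to an arc, points are also interior to arcs, with the expected order.

**Lemma 16.** Let $X$ be as in Lemma 15 and $p\notin E(X)$. Let $[a',b']\subset X$ be an arc containing points in the order $a'<a<a''<p<b''<b<b'$, and let $K=[a,b]$. Let $x_n\to p$, let $K_n\ni x_n$ be continua with $K_n\to K$, and let $a_n,b_n\in K_n$, $a_n\to a$, $b_n\to b$. Then for large $n$, $K_n$ is an arc, and for its subarcs we have $a_n\notin[x_n,b_n]$ and $b_n\notin[x_n,a_n]$. Hence $x_n$ lies strictly between $a_n$ and $b_n$ on $K_n$.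

Such data always exist: the arc by Lemma 15(b), the $K_n$ by Lemma 14, and the $a_n,b_n$ because $K_n\to K$.

*Proof.* $K\ne X$, since $X$ is not an arc, and $K$ is nondegenerate. So for large $n$, $K_n$ is proper and nondegenerate, hence an arc by (F2). Suppose $a_n\in[x_n,b_n]$ for infinitely many $n$; consider only these $n$. Let $M=[a',a'']$, which contains $a$. By Lemma 14 there are continua $M_n\ni a_n$ with $M_n\to M$. As $M\ne X$, $M_n$ is proper for large $n$. Since $p,b\notin M$, we have $x_n,b_n\notin M_n$ for large $n$. By Lemma 15(a), $M_n\cup[x_n,b_n]$ is an arc (both sets contain $a_n$), and $[x_n,b_n]$ is its subarc with ends $x_n,b_n$. The connected set $M_n$ contains the point $a_n$ of $[x_n,b_n]$ but neither of its ends, so $M_n\subset[x_n,b_n]\subset K_n$. In the limit $M\subset K$, contradicting $a'\notin K$. The statement for $b_n$ follows in the same way with $M=[b'',b']$. Finally, for large $n$ the points $x_n,a_n,b_n$ of the arc $K_n$ are distinct, and neither $a_n$ nor $b_n$ is between the other two; so $x_n$ is. $\square$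

**Proof of Theorem 4.** If $X$ is an arc, $E(X)$ has two points. Let $X$ not be an arc.

**Step 1: $E(X)$ is closed, hence compact.** Suppose $e_n\in E(X)$ and $e_n\to p\notin E(X)$. By Lemma 16 with $x_n=e_n$, for large $n$ the point $e_n$ is interior to the arc $K_n$, so $e_n\notin E(X)$, a contradiction.

**Step 2: $E(X)\ne\emptyset$.** The plan is to look at a limit of points that are extreme for finer and finer maps to an arc. By (F3) there are surjections $\pi_n\colon X\to[0,1]$ with fibers of diameter less than $1/n$. Choose $x_n$ with $\pi_n(x_n)=0$ and pass to a subsequence with $x_n\to p$. Suppose $p\notin E(X)$, and take $K,K_n,a_n,b_n$ as in Lemma 16. The intervals $\pi_n([x_n,a_n])$ and $\pi_n([x_n,b_n])$ both have left end point $0$, so they are comparable. By symmetry, and passing to a subsequence, assume the first is contained in the second for all $n$. Then there is $a_n^*\in[x_n,b_n]$ with $\pi_n(a_n^*)=\pi_n(a_n)$. So $d(a_n^*,a_n)<1/n$ and $a_n^*\to a$. But $a_n^*\in K_n$, and Lemma 16 applied to $a_n^*,b_n$ says $a_n^*\notin[x_n,b_n]$ for large $n$, a contradiction. So $p\in E(X)$.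

**Step 3: $E(X)$ is zero-dimensional.** Every nondegenerate subcontinuum of $X$ contains an arc: the proper ones are arcs by (F2), and $X$ itself has proper nondegenerate subcontinua by boundary bumping. Interior points of arcs are not in $E(X)$. So the compact set $E(X)$ contains no nondegenerate continuum. It is therefore totally disconnected, which for compact metric spaces means zero-dimensional.

**Step 4: the exact list.** By Steps 1–3, and the arc case, end point sets of nondegenerate atriodic members of $\mathcal{AR}(\mathcal{HU})$ are nonempty, compact and zero-dimensional. By Theorem 3 every such space occurs. By Proposition 2, Knaster type continua realize only spaces with at most two points. $\square$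

These notes do not determine whether an atriodic member of $\mathcal{AR}(\mathcal{HU})$ with only one or two end points must be of Knaster type.
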